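# Bernoulli actions of type $\mathrm{III}_\lambda$ for nonamenable groups with more than one end

Throughout, $G$ is a countable infinite group with unit $e$, and all measure spaces are standard. For an action of $G$ on $(X,\mu)$ we write $g\cdot\mu$ for the push-forward, $(g\cdot\mu)(A)=\mu(g^{-1}A)$. The action is nonsingular if $g\cdot\mu\sim\mu$ for all $g$, and pmp if $\mu$ is a probability measure with $g\cdot \mu=\mu$ for all $g$.

## 1. Bernoulli actions whose marginals vary

**Definition (nonsingular Bernoulli action).** Let $X_0$ be a standard Borel space and let $(\mu_h)_{h\in G}$ be mutually equivalent probability measures on $X_0$. Put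
$$(X,\mu)=\prod_{h\in G}(X_0,\mu_h),\qquad (g\cdot x)_h=x_{g^{-1}h}.$$
If this action is nonsingular, it is called a nonsingular Bernoulli action of $G$.

If $x$ has law $\mu$, then $(g^{-1}x)_h=x_{gh}$ has law $\mu_{gh}$. So $g^{-1}\cdot\mu$ is again a product measure, with marginal $\mu_{gh}$ at $h$. Whether two product measures are equivalent is decided by a classical theorem. Let $H^2(\mu,\nu)=\frac12\int\big(\sqrt{d\mu/dm}-\sqrt{d\nu/dm}\big)^2dm$ be the squared Hellinger distance, where $m$ is any measure dominating both.

**Kakutani's theorem.** Let $\nu_h\ll\mu_h$ be probability measures, $h$ in a countable set. If $\sum_hH^2(\nu_h,\mu_h)<\infty$, then $\prod_h\nu_h\ll\prod_h\mu_h$; otherwise the two products are mutually singular.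

Applied in both directions when the marginals are equivalent, it says that the action above is nonsingular if and only if
$$\sum_{h\in G}H^2(\mu_{gh},\mu_h)<\infty\quad\text{for every }g\in G. \tag{1}$$

*Example.* Let $G=\mathbb Z$ and $\nu_0\sim\nu_1$ with $\nu_0\ne\nu_1$. If $\mu_0=\nu_1$ and $\mu_n=\nu_0$ for $n\neq0$, each sum in (1) has at most two nonzero terms, so the action is nonsingular. If $\mu_n=\nu_1$ for even $n$ and $\mu_n=\nu_0$ for odd $n$, then for $g=1$ all terms equal $H^2(\nu_0,\nu_1)>0$, and the action is not nonsingular.

**Definition (free, ergodic, mixing).** A nonsingular action is essentially free if $\{x:gx=x\}$ is null for each $g\neq e$, and ergodic if every invariant set is null or conull. A pmp action is mixing if $\mu(A\cap g^{-1}A')\to\mu(A)\mu(A')$ as $g\to\infty$, for all measurable $A,A'$.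

*Example.* Let $\mu_h=\mu_0$ for all $h$, where $\mu_0$ is not a point mass. The action on $(X_0,\mu_0)^G$ is pmp. It is mixing: if $A,A'$ depend on the coordinates in a finite set $K$, then $g^{-1}A'$ depends on those in $g^{-1}K$, which is disjoint from $K$ for all but finitely many $g$, so $A$ and $g^{-1}A'$ are then independent; general sets are approximated by such sets. It is essentially free: let $0<\mu_0(A)=\alpha<1$ and $g\neq e$. Choose infinitely many pairwise disjoint pairs $\{h_i,g^{-1}h_i\}$. If $gx=x$, then $x_{h_i}=x_{g^{-1}h_i}$, so both or neither lie in $A$, an event of probability $\alpha^2+(1-\alpha)^2<1$. These events are independent, so all of them hold with probability $0$. The measure is nonatomic, since the sequence $(1_A(x_h))_h$ takes each value with probability $0$. If $\mu_0$ is a point mass, the space is one point and is trivially mixing.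

**Fact 1.** If $G\curvearrowright(\Omega,\beta)$ is mixing and $G\curvearrowright (Z,\zeta)$ is ergodic pmp, then the diagonal action on $\Omega\times Z$ is ergodic.

Indeed, write $L^2_0(\Omega)$ for the functions of integral $0$. On $L^2_0(\Omega)\otimes L^2(Z)$ the matrix coefficients of elementary tensors are a function of $g$ tending to $0$ times a bounded function; by density all matrix coefficients tend to $0$ as $g\to\infty$. An invariant vector has constant coefficient $\|v\|^2$, so it is $0$. Hence an invariant function in $L^2(\Omega\times Z)$ lies in $1\otimes L^2(Z)$, and is constant by ergodicity of $Z$.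

## 2. The Maharam extension, the associated flow and the types

**Definition (Maharam extension).** Let $G\curvearrowright(X,\mu)$ be essentially free, ergodic and nonsingular, with $\mu$ nonatomic. Put
$$\omega(g,x)=\log\frac{d(g^{-1}\cdot\mu)}{d\mu}(x),\qquad g\cdot(x,s)=(gx,\ \omega(g,x)+s)\quad\text{on }X\times\mathbb R .$$

The chain rule gives $\omega(gk,x)=\omega(g,kx)+\omega(k,x)$ a.e., so this is an action; it is nonsingular and commutes with the translations $t\cdot(x,s)=(x,t+s)$. We call $F\in L^\infty(X\times\mathbb R)$ invariant if for every $g$, $F(gx,s+\omega(g,x))=F(x,s)$ for a.e. $(x,s)$.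

**Definition (associated flow and types).** The associated flow is the action of $\mathbb R$ induced by the translations on the space $(\mathcal E,\eta)$ of the ergodic decomposition of the Maharam extension; thus $L^\infty(\mathcal E,\eta)$ is the algebra of invariant functions. The action is of type $\mathrm{III}_1$ iff $\mathcal E$ is one point. For $\lambda\in(0,1)$ it is of type $\mathrm{III}_\lambda$ iff the associated flow is the translation action of $\mathbb R$ on $\mathbb R/(\log\lambda)\mathbb Z$.

How will we recognize the type? For a closed subgroup $\Gamma\subset\mathbb R$, call $\varphi\in L^\infty(\mathbb R)$ $\Gamma$-invariant if for each $\gamma\in\Gamma$, $\varphi(s+\gamma)=\varphi(s)$ for a.e. $s$. If the invariant functions are exactly the functions $F(x,s)=\varphi(s)$ with $\varphi$ $\Gamma$-invariant, then the associated flow is translation on $\mathbb R/\Gamma$. So $\Gamma=\mathbb R$ means type $\mathrm{III}_1$, and $\Gamma=(\log\lambda)\mathbb Z$ means type $\mathrm{III}_\lambda$.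

*Example.* Suppose $\mu\sim m$ with $m$ a $G$-invariant probability measure, and let $u=\log\frac{dm}{d\mu}$. Then $d(g^{-1}\cdot\mu)/dm\,(x)=e^{-u(gx)}$, so $\omega(g,x)=u(x)-u(gx)$. In the coordinates $(x,s')$ with $s'=s+u(x)$ the Maharam extension is $g(x,s')=(gx,s')$. By ergodicity the invariant functions are the functions of $s'$, and the associated flow is the translation of $\mathbb R$ on $\mathbb R$. This is not one of the flows of type $\mathrm{III}_\lambda$, $\lambda\in(0,1]$; the action is of type $\mathrm{II}_1$, which means precisely that there is such an $m$.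

**Fact 2.** For $u\in L^\infty(\mathbb R)$ the set of periods $\{t:u(s+t)=u(s)\text{ for a.e. }s\}$ is a closed subgroup of $\mathbb R$.

It is clearly a subgroup. It is closed because for each continuous compactly supported $k$ the function $t\mapsto\int u(s+t)k(s)\,ds=\int u(s)k(s-t)\,ds$ is continuous.

## 3. Almost invariant sets, ends and nonamenability

**Definition (ends).** $G$ has only one end if every $W\subset G$ with $|gW\triangle W|<\infty$ for all $g\in G$ is finite or cofinite. Otherwise $G$ has more than one end.

It suffices to test $g$ in a generating set closed under inverses, since $W\triangle gkW\subset(W\triangle gW)\cup g(W\triangle kW)$.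

*Example with more than one end.* Let $G=F_2=\langle a,b\rangle$ and let $W$ be the set of reduced words whose last letter is $a$. Left multiplication by a letter does not change the last letter of a word of length at least $2$. Checking the five words of length at most $1$ we get
$$a^{-1}W=W\cup\{e\},\qquad bW=W. \tag{2}$$
So $W$ is almost invariant, infinite, with infinite complement.

*Example with one end.* Let $G=F_2\times\mathbb Z$, with $\mathbb Z$ generated by $t$. If $|gW\triangle W|<\infty$ for $g\in\{a,b,t\}$, then $1_W(h)=1_W(g^{-1}h)$ for these $g$ and all $h$ outside a finite set. So $1_W$ is constant along the edges $\{h,g^{-1}h\}$, except for finitely many edges, with endpoints in a finite set $K\subset K'\times[-n,n]$, $K'\subset F_2$ finite. Each level $F_2\times\{k\}$ with $|k|>n$ is connected and free of exceptional edges, consecutive such levels are connected, and each column $\{w\}\times\mathbb Z$ with $w\notin K'$ joins the top to the bottom. So $1_W$ is constant outside the finite set $K'\times[-n,n]$, and $W$ is finite or cofinite.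

**Definition (nonamenability).** Let $\lambda_G$ be the left regular representation, $(\lambda_G(g)\xi)(h)=\xi(g^{-1}h)$ on $\ell^2(G)$, and $\lambda_G(\theta)=\sum_g\theta(g)\lambda_G(g)$ for a probability measure $\theta$ on $G$. By the theorem of Kesten, Day and Hulanicki, $G$ is nonamenable iff there is a finitely supported probability measure $\theta$ on $G$ with $\|\lambda_G(\theta)\|<1$. We use this as our definition.

*Example.* For $F_2$ let $\theta$ be uniform on $a^{\pm1},b^{\pm1}$ and $v(h)=3^{-|h|/2}$. For $h\ne e$, three of the four neighbors of $h$ are longer and one is shorter, so $\lambda_G(\theta)v(h)=\frac14(3\cdot3^{-1/2}+3^{1/2})v(h)=\frac{\sqrt3}2v(h)$; at $e$ we get $3^{-1/2}\le\frac{\sqrt3}2$. By the Schur test (symmetric nonnegative kernel, positive $v$), $\|\lambda_G(\theta)\|\le\frac{\sqrt3}2<1$. For $G=\mathbb Z$, normalized indicators of long intervals are almost invariant, so $\|\lambda_G(\theta)\|=1$ for every finitely supported $\theta$.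

## 4. Which types $\mathrm{III}_\lambda$ occur for groups with more than one end

It is known that every nonamenable group $G$ with more than one end admits ergodic nonsingular Bernoulli actions of type $\mathrm{III}_\lambda$ for all $\lambda\in(\lambda_0,1]$, for some $\lambda_0<1$ depending on $G$. The survey "Nonsingular Bernoulli Actions: A Survey" (https://github.com/aptikuis/Website) asks: does every nonamenable group with more than one end admit Bernoulli actions of type $\mathrm{III}_\lambda$ for *all* $\lambda\in(0,1]$? Here the actions should be ergodic, essentially free and nonsingular, with nonatomic measure. We shall prove the following.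

**Theorem A.** For every nonamenable countable group $G$ with more than one end and every $\lambda\in(0,1]$ there is an ergodic, essentially free, nonsingular Bernoulli action of $G$ of type $\mathrm{III}_\lambda$ with nonatomic measure.

We shall also see how flexible the construction is (Theorem 2), and that for marginals with lattice-valued Radon–Nikodym derivatives the assumption on ends is necessary (Theorem 3 and Corollary 2).

## 5. Two marginals glued along an almost invariant set

Let $W$ be infinite with infinite complement and $|gW\triangle W|<\infty$ for all $g$. Let $\nu_0\sim\nu_1$ be probability measures on $X_0$ and $D=d\nu_1/d\nu_0$. Put $\mu_h=\nu_1$ for $h\in W$ and $\mu_h=\nu_0$ for $h\notin W$. Then $\mu_{gh}\ne\mu_h$ only if exactly one of $h,gh$ lies in $W$, that is, only for $h$ in the finite set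
$$W\triangle g^{-1}W=\{h:1_W(h)\ne1_W(gh)\}.$$
So (1) holds, and dividing the product densities gives
$$\omega(g,x)=\sum_{h\in W\triangle g^{-1}W}\sigma_h\log D(x_h),\qquad\sigma_h=\begin{cases}1&h\notin W,\ gh\in W,\\-1&h\in W,\ gh\notin W.\end{cases}\tag{3}$$

**Definition (the group $\Gamma$).** The essential range of $\log D$ is the support of its law under $\nu_0$ (equivalently, $\nu_1$). Let $\Gamma\subset\mathbb R$ be the closed subgroup generated by it. By (3), $\omega(g,x)\in\Gamma$ for a.e. $x$.

*Example.* If $D$ takes exactly the values $\lambda,\lambda^{-1},1$, then $\Gamma=(\log\lambda)\mathbb Z$. If it takes exactly the values $\frac12,3,1$, then $\Gamma$ contains $\log2$ and $\log3$, whose ratio is irrational, so $\Gamma=\mathbb R$.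

Since $\omega$ takes values in $\Gamma$, every $\varphi(s)$ with $\varphi$ $\Gamma$-invariant is invariant under the Maharam extension. The work is to show that nothing else is.

**The free group by hand.** Take $G=F_2$ and $W$ as in (2). Then (3) reads
$$\omega(a,x)=\log D(x_e),\qquad\omega(b,x)=0 .$$
Since $bW=W$, the marginals are constant on each coset $\langle b\rangle h$, so $\langle b\rangle\cong\mathbb Z$ acts on $(X,\mu)$ as a pmp Bernoulli action, with base space the product over the cosets. It is mixing, hence ergodic. Let $F$ be invariant. From $F(bx,s)=F(x,s)$ we get $F(x,s)=\varphi(s)$. From the invariance under $a$, $\varphi(s+\log D(x_e))=\varphi(s)$, so by Fact 2 $\varphi$ is $\Gamma$-invariant. The associated flow is translation on $\mathbb R/\Gamma$. With $X_0=\{1,2\}$, $\nu_0=\frac{(1,\lambda)}{1+\lambda}$, $\nu_1=\frac{(\lambda,1)}{1+\lambda}$ we have $D=(\lambda,\lambda^{-1})$ and type $\mathrm{III}_\lambda$, for every $\lambda\in(0,1)$. (With $\alpha=\frac1{1+\lambda}$, the event $x_h=x_{g^{-1}h}$ has probability $\alpha^2+(1-\alpha)^2$ or $2\alpha(1-\alpha)$, both less than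 $1$, so the argument with disjoint pairs gives freeness; nonatomicity holds because each coordinate value has probability at most $\max(\alpha,1-\alpha)<1$.)

**Where this stops.** The argument used an infinite subgroup $H$ with $hW=W$ for all $h\in H$. The definition of ends does not hand us one. Let $G=A*B$ with $A,B$ finite and nontrivial, and let $W$ be the set of reduced words whose last syllable lies in $A$. Let $g=g_1\cdots g_n$ be reduced with $n\ge1$ syllables. Then
$$W\triangle g^{-1}W=\{(g_{k+1}\cdots g_n)^{-1}:1\le k\le n-1\}\ \cup\ \{e\}\text{ if }g_n\in A\ \cup\ \{g^{-1}\}\text{ if }g_1\in A. \tag{4}$$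
To check this, compare the syllables of $h$ with $g_n^{-1},g_{n-1}^{-1},\dots$ and write $h=(g_{k+1}\cdots g_n)^{-1}u$ as a reduced product, with as much agreement as possible, so that $gh=g_1\cdots g_ku$ and $u$ does not start with $g_k^{-1}$. If $u\neq e$, the last syllables of $h$ and of $gh$ lie in the same factor (at most $g_k$ and the first syllable of $u$ merge, inside one factor, without cancelling). So $h$ contributes only if $u=e$. For $1\le k\le n-1$, $h$ ends in $g_{k+1}^{-1}$ and $gh$ ends in $g_k$, which are in different factors. For $k=n$ we have $h=e$, $gh=g$; for $k=0$ we have $h=g^{-1}$, $gh=e$. This proves (4).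

In particular $W$ is almost invariant, infinite and coinfinite, and $gW=W$ exactly when $g\in B$. For $\mathbb Z/2*\mathbb Z/3$, a nonamenable group, the stabilizer of this $W$ is finite, and invariance of $F$ under it does not force $F$ to be independent of $x$. We need another source of infinitely many $g$ along which the cocycle vanishes.

## 6. A neutral symbol, and a subrelation on which the cocycle vanishes

By (3), $\omega(g,x)=0$ as soon as $D(x_h)=1$ at the finitely many places $h\in W\triangle g^{-1}W$. So instead of elements $g$ that fix $W$, we look, for each $x$ separately, at those $g$ for which $x$ happens to carry labels with $D=1$ on all of $W\triangle g^{-1}W$. To have many of them, we let $\nu_0$ and $\nu_1$ agree on a part of mass $1-p$ close to $1$.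

**Standing choices.** Let $G$ be nonamenable with more than one end. Fix $W$ infinite, coinfinite and almost invariant, and $\theta$ finitely supported with $\|\lambda_G(\theta)\|<1$. Fix $p_0\in(0,1)$ with
$$\sum_g\theta(g)(1-p_0)^{|W\triangle gW|}>\|\lambda_G(\theta)\|. \tag{5}$$
This is possible, since the finite sum tends to $1$ as $p_0\to0$; and (5) remains true with $p_0$ replaced by any $p\in(0,p_0]$. For $F_2$ with $W$ and $\theta$ as in Section 3, the left side is $\frac12(1-p_0)+\frac12=1-\frac{p_0}2$, so any $p_0<2-\sqrt3$ will do.

Let $Y$ be a standard Borel space, $\rho_0\sim\rho_1$ probability measures on $Y$, $D=d\rho_1/d\rho_0$, with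
$$\rho_0(D=1)>0,\qquad\rho_0\neq\rho_1 .$$
Let $\Gamma$ be the closed subgroup generated by the essential range of $\log D$ with respect to $\rho_0$. Let $0<p\le p_0$ and
$$X_0=\{0\}\sqcup Y,\quad\nu_i=(1-p)\delta_0+p\rho_i,\quad\mu_h=\nu_1\ (h\in W),\quad\mu_h=\nu_0\ (h\notin W).$$
With $D(0):=1$ we have $d\nu_1/d\nu_0=D$, and Section 5 applies: the action is nonsingular, (3) holds and $\omega\in\Gamma$.

**The occupied set.** Put $S(x)=\{h:x_h\neq0\}$, a point of $\Omega=\{\text{subsets of }G\}$. Then $S(gx)=gS(x)$. Both $\nu_0,\nu_1$ give $Y$ mass $p$, so $S$ pushes $\mu$ to the $G$-invariant Bernoulli measure $\beta$ of density $p$ on $\Omega=\{0,1\}^G$. Given $S(x)=S$, the labels $(x_h)_{h\in S}$ are independent with $x_h\sim\rho_{1_W(h)}$, and $x_h=0$ off $S$; call this conditional measure $P_S$. By the example in Section 1, $G\curvearrowright(\Omega,\beta)$ is mixing, essentially free and nonatomic. Hence $G\curvearrowright X$ is essentially free ($gx=x$ implies $gS(x)=S(x)$) and $\mu$ is nonatomic.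

**Theorem 1.** With the standing choices, let $G\curvearrowright(Z,\zeta)$ be any ergodic pmp action. Every $F\in L^\infty(X\times Z\times\mathbb R)$ invariant under $g(x,z,s)=(gx,gz,s+\omega(g,x))$ has the form $F(x,z,s)=\varphi(s)$ a.e., with $\varphi$ $\Gamma$-invariant. Conversely every such function is invariant. Hence $G\curvearrowright X\times Z$ is ergodic, with associated flow the translation flow on $\mathbb R/\Gamma$.

The converse holds because $\omega\in\Gamma$ a.e. Ergodicity follows from the first statement applied to functions not depending on $s$. Since $Z$ is pmp, $\omega$ is the cocycle of $X\times Z$, and the last claim is the recognition rule of Section 2. Only the first statement remains.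

**Corollary 1.** Theorem A holds. Take $Z$ to be a point and $Y=\{1,2,3\}$. For $\lambda\in(0,1)$ let $\rho_0=\frac{(1,\lambda,1)}{2+\lambda}$ and $\rho_1=\frac{(\lambda,1,1)}{2+\lambda}$: then $D=(\lambda,\lambda^{-1},1)$, $\Gamma=(\log\lambda)\mathbb Z$, type $\mathrm{III}_\lambda$. For $\lambda=1$ let $\rho_0=\frac{(4,1,1)}6$ and $\rho_1=\frac{(2,3,1)}6$: then $D=(\frac12,3,1)$, $\Gamma=\mathbb R$, type $\mathrm{III}_1$.

**The classes.** For $S\in\Omega$ define an equivalence relation on $G$:
$$k\sim_Sl\iff1_W(kh)=1_W(lh)\text{ for all }h\in S .$$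
Let $C(S)$ be the class of $e$. Then
$$g\in C(S)\iff S\cap(W\triangle g^{-1}W)=\emptyset, \tag{6}$$
an event of probability $(1-p)^{|W\triangle g^{-1}W|}$; and by (3), $\omega(g,x)=0$ whenever $g\in C(S(x))$. How do classes move? For $\gamma\in G$ we have $k\sim_{\gamma S}l\iff k\gamma\sim_Sl\gamma$, directly from the definition. So
$$C(\gamma S)\gamma=\text{the }\sim_S\text{-class of }\gamma. \tag{7}$$
If $k\in C(S)$, the class of $k$ is $C(S)$ itself, and (7) gives
$$k\in C(S)\ \Rightarrow\ C(kS)=C(S)k^{-1}. \tag{8}$$
Let $\Omega_\infty=\{S:|C(S)|=\infty\}$. By (8), $S\in\Omega_\infty$ and $k\in C(S)$ imply $kS\in\Omega_\infty$. The set $C(S)$ is in general not a subgroup; it plays the role that $\langle b\rangle$ played for $F_2$.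

The plan: $C(S)$ is infinite with positive probability (Section 7); moving $b$ along $C(S)$ makes invariant functions independent of the labels over $\Omega_\infty$ (Sections 8 and 9); elements $g\notin C(S)$ then produce the periods $\Gamma$ (Section 10).

## 7. Infinite classes from nonamenability

*The free product again.* Let $G=A*B$ with $A,B$ finite and nontrivial, and $W$ as in Section 5. Write $g^{-1}=u_1\cdots u_n$ in reduced form. By (4) and (6), $g\in C(S)$ iff $S$ contains none of the prefixes $u_1\cdots u_j$, $1\le j\le n-1$, nor $e$ if $u_1\in A$, nor $g^{-1}$ if $u_n\in A$. If $|A|=|B|=2$, the group is amenable and there are only two infinite words; if $C(S)$ is infinite, then $S$ misses all nonempty prefixes of one of them, which has probability $0$ for each $p>0$. In general, start from the root $e$ and let the children of $v$ be the words $vba'$ with $b\in B\setminus\{e\}$, $a'\in A\setminus\{e\}$ and $vb,vba'\notin S$. The numbers of children are independent and identically distributed, as they involve disjoint sets of coordinates, with mean $(|A|-1)(|B|-1)(1-p)^2$. If this mean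 is larger than $1$, the Galton–Watson process survives with positive probability, and then $C(S)$ is infinite, because every $v$ in it is $g^{-1}$ for some $g\in C(S)$. So for $\mathbb Z/2*\mathbb Z/3$ small $p$ gives infinite classes. In general there is no tree to look at, and a representation replaces it.

**Lemma 1.** $\beta(\Omega_\infty)>0$.

*Proof.* The point is that finite classes would give a vector that is too invariant for a nonamenable group. Suppose $C(S)$ is finite for a.e. $S$.

**Step 1: a representation with small norm.** On $L^2(\Omega;\ell^2(G))$ let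
$$(U_g\xi)(S)(k)=\xi(g^{-1}S)(kg).$$
Then $(U_gU_{g'}\xi)(S)(k)=\xi(g'^{-1}g^{-1}S)(kgg')=(U_{gg'}\xi)(S)(k)$, and $U$ is a unitary representation because $\beta$ is invariant. By Fell absorption it is a multiple of the regular representation. Explicitly, the unitary $(V\xi)(S)(k)=\xi(k^{-1}S)(k)$ satisfies
$$(VU_g\xi)(S)(k)=\xi(g^{-1}k^{-1}S)(kg)=(V\xi)(S)(kg),$$
so $VU_gV^{-1}$ is the right regular representation on the variable $k$, which is unitarily equivalent to $\lambda_G$ through $k\mapsto k^{-1}$. Hence $\big\|\sum_g\theta(g)U_g\big\|\le\|\lambda_G(\theta)\|$.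

**Step 2: a test vector.** Let $\xi(S)=|C(S)|^{-1/2}1_{C(S)}$, a unit vector. Now $(U_g\xi)(S)$ is the normalized indicator function of $C(g^{-1}S)g^{-1}$, which by (7) is the $\sim_S$-class of $g^{-1}$. Two classes are equal or disjoint, so $\langle(U_g\xi)(S),\xi(S)\rangle$ is $1$ if $g^{-1}\in C(S)$ and $0$ otherwise. By (6),
$$\langle U_g\xi,\xi\rangle=\beta\big(S\cap(W\triangle gW)=\emptyset\big)=(1-p)^{|W\triangle gW|}.$$

**Step 3: contradiction.** Averaging, $\sum_g\theta(g)(1-p)^{|W\triangle gW|}=\big\langle\sum_g\theta(g)U_g\xi,\xi\big\rangle\le\|\lambda_G(\theta)\|$. This contradicts (5) for $p$. $\square$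

## 8. Leaving a class, and returning along a class

The next lemma provides the elements with a nontrivial cocycle.

**Lemma 2.** For a.e. $S\in\Omega_\infty$ there is $g\in G$ with $gS\in\Omega_\infty$ and $g\notin C(S)$.

*Proof.* **Step 1: $\sup_g|W\triangle gW|=\infty$.** Let $c(g)=1_W-1_{gW}\in\ell^2(G)$. Then $c(gk)=c(g)+\lambda_G(g)c(k)$, so $\xi\mapsto\lambda_G(g)\xi+c(g)$ is an action of $G$ on $\ell^2(G)$ by affine isometries, and the orbit of $0$ is $\{c(g)\}$. If $\|c(g)\|_2^2=|W\triangle gW|$ were bounded, this orbit would be bounded, and the center $\xi$ of the unique closed ball of minimal radius containing it would be fixed: $c(g)=\xi-\lambda_G(g)\xi$. Then $1_W-\xi$ is a $G$-invariant function on $G$, hence a constant $r$, and $1_W-r=\xi\in\ell^2(G)$. As $W$ is infinite, $r=1$; as $G\setminus W$ is infinite, $r=0$. This is a contradiction.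

**Step 2: mixing.** Choose $g_n$ with $|W\triangle g_n^{-1}W|\to\infty$; then $g_n\to\infty$ in $G$. Let $N\subset\Omega_\infty$ be the set of $S$ for which no $g$ as in the lemma exists. If $S\in N\cap g^{-1}N$, then $gS\in\Omega_\infty$, so $g\in C(S)$. By (6),
$$\beta(N\cap g_n^{-1}N)\le(1-p)^{|W\triangle g_n^{-1}W|}\to0,$$
while by mixing the left side tends to $\beta(N)^2$. So $\beta(N)=0$. $\square$

From now on let $B=\Omega\times Z$, with the invariant measure $\mathsf b=\beta\times\zeta$. By Fact 1, $B$ is ergodic. For $b=(S,z)$ put $C(b)=C(S)$ and $P_b=P_S\times\delta_z$; the $P_b$ are the fibre measures of $X\times Z\to B$, $(x,z)\mapsto(S(x),z)$. Let $B_\infty=\Omega_\infty\times Z$.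

The next lemma is a recurrence statement: walking along an infinite class, one returns infinitely often to the complement of $\Delta$ if one starts there. The proof is a transport of mass that preserves the total.

**Lemma 3.** Let $\Delta\subset B$ be measurable. For a.e. $b\in B_\infty\setminus\Delta$ the set $\{g\in C(b):gb\notin\Delta\}$ is infinite.

*Proof.* For $b\in B_\infty$ put $n(b)=\#\{g\in C(b):gb\notin\Delta\}$, and let $V=\{b\in B_\infty:1\le n(b)<\infty\}$. Each $b\in V$ distributes mass $1$ evenly among its good places: $t(b,g)=1/n(b)$ if $b\in V$, $g\in C(b)$ and $gb\notin\Delta$, and $t(b,g)=0$ otherwise. Then $\sum_gt(b,g)\le1$, and since $\mathsf b$ is invariant, the mass received satisfies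
$$\int\sum_gt(g^{-1}b,g)\,d\mathsf b(b)=\int\sum_gt(b,g)\,d\mathsf b(b)\le1.$$
Let $b\in V\setminus\Delta$ and $k\in C(b)$. By (8), $C(kb)=C(b)k^{-1}$. So $kb\in B_\infty$; substituting $g=g'k^{-1}$ gives $n(kb)=n(b)$, so $kb\in V$; and $k^{-1}\in C(kb)$ because $e\in C(b)$. Moreover $k^{-1}(kb)=b\notin\Delta$. Hence $t(kb,k^{-1})=1/n(b)$ for each of the infinitely many $k\in C(b)$. These are the terms $g=k^{-1}$ of $\sum_gt(g^{-1}b,g)$, which is therefore infinite. So $\mathsf b(V\setminus\Delta)=0$. If $b\in B_\infty\setminus\Delta$, then $n(b)\ge1$ because $g=e$ counts. So $n(b)=\infty$ for a.e. such $b$. $\square$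

## 9. Invariant functions do not see the labels over $B_\infty$

Let $F$ be an invariant function as in Theorem 1, represented by a bounded Borel function, and let $\bar F(b,s)=\int F(\cdot,\cdot,s)\,dP_b$.

**Lemma 4.** $F(x,z,s)=\bar F(S(x),z,s)$ for a.e. $(x,z,s)$ with $S(x)\in\Omega_\infty$.

*Proof.* The idea is that of mixing: a function invariant along $C(b)$ correlates with itself as if its labels had been moved to disjoint, independent places.

**Step 1: invariance at a fixed level.** If $g\in C(S(x))$, then $\omega(g,x)=0$. By Fubini and countability of $G$, for a.e. $s$ the function $f=F(\cdot,\cdot,s)$ satisfies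
$$f(gx,gz)=f(x,z)\quad\text{for a.e. }(x,z)\text{ and all }g\in C(S(x)).$$
Fix such an $s$. If $g\in C(S)$, then $g$ carries $P_b$ to $P_{gb}$: the label at $h\in S$ moves to $gh\in gS$, and $\rho_{1_W(h)}=\rho_{1_W(gh)}$. Hence $\int f\,dP_{gb}=\int f\circ g\,dP_b=\int f\,dP_b$ for a.e. $b$ and all $g\in C(b)$. So $f_0:=f-\mathbb E(f\mid B)$ has the same invariance: for a.e. $b$ and all $g\in C(b)$, $f_0\circ g=f_0$ $P_b$-a.e. Also $\int f_0\,dP_b=0$ and $|f_0|\le M:=2\|f\|_\infty$.

**Step 2: approximation by finitely many labels.** Let $\varepsilon>0$. By martingale convergence there is a finite $A\subset G$ such that $f':=\mathbb E(f_0\mid B\vee\{x_h\}_{h\in A})$ satisfies $\|f_0-f'\|_2<\varepsilon$. Then $|f'|\le M$, and $\int f'\,dP_b=0$ for a.e. $b$. Put $\epsilon(b)=\int|f_0-f'|^2dP_b$ and $\Delta=\{b:\epsilon(b)>\varepsilon\}$. As $\int\epsilon\,d\mathsf b<\varepsilon^2$, Markov's inequality gives $\mathsf b(\Delta)\le\varepsilon$.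

**Step 3: move the labels away.** By Lemma 3, for a.e. $b=(S,z)\in B_\infty\setminus\Delta$ there are infinitely many $g\in C(b)$ with $gb\notin\Delta$. Only the finitely many $g\in AA^{-1}$ have $g^{-1}A\cap A\neq\emptyset$. So we can choose $g\in C(b)$ with $gb\notin\Delta$ and $g^{-1}A\cap A=\emptyset$. By Step 1,
$$\int|f_0|^2dP_b=\int f_0\,\overline{f_0\circ g}\,dP_b .$$
Since $g_*P_b=P_{gb}$, we have $\int|f_0\circ g-f'\circ g|^2dP_b=\epsilon(gb)$. By Cauchy–Schwarz,
$$\Big|\int f_0\,\overline{f_0\circ g}\,dP_b-\int f'\,\overline{f'\circ g}\,dP_b\Big|\le M\sqrt{\epsilon(b)}+M\sqrt{\epsilon(gb)}\le2M\sqrt\varepsilon .$$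
Under $P_b$, where $b$ is fixed, $f'$ depends only on the labels at $A\cap S$; and since $(gx)_a=x_{g^{-1}a}$, $f'\circ g$ depends only on the labels at $g^{-1}A\cap S$. These are disjoint sets of independent labels, so
$$\int f'\,\overline{f'\circ g}\,dP_b=\int f'\,dP_b\cdot\overline{\int f'\,dP_{gb}}=0 .$$
(The null sets of exceptional $b$ may be taken $G$-invariant, so we may use the statements of Step 2 at $gb$ too.) Hence $\int|f_0|^2dP_b\le2M\sqrt\varepsilon$ for all $b\in B_\infty$ outside a set of measure at most $\varepsilon$.

**Step 4: conclusion.** Let $\delta>0$. For every $\varepsilon$ with $2M\sqrt\varepsilon\le\delta$, the set $\{b\in B_\infty:\int|f_0|^2dP_b>\delta\}$ has measure at most $\varepsilon$; so it is null. Letting $\delta\to0$, $f_0=0$ $P_b$-a.e. for a.e. $b\in B_\infty$. This holds for a.e. $s$, and Fubini gives the lemma. $\square$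

## 10. Periods from elements outside the class, and the end of the proof of Theorem 1

**Step 1: for a.e. $b\in B_\infty$, $\bar F(b,\cdot)$ is $\Gamma$-invariant.** By Lemma 2, for a.e. $b=(S,z)\in B_\infty$ there is $g$ with $gb\in B_\infty$ and $g\notin C(S)$, that is,
$$T:=S\cap(W\triangle g^{-1}W)\neq\emptyset .$$
There are countably many $g$, so we may argue for one $g$ and a.e. $b$ for which it works. Use Lemma 4 at $(x,z,s)$ and at $g(x,z,s)$, which is allowed since the action on $X\times Z\times\mathbb R$ is nonsingular. Invariance of $F$ then gives, for a.e. such $b$,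
$$\bar F(gb,s+\omega(g,x))=\bar F(b,s)\quad\text{for }P_b\text{-a.e. }x\text{ and a.e. }s. \tag{9}$$
The right side does not depend on $x$. Comparing two independent copies, for $P_b\times P_b$-a.e. $(x,x')$ the number
$$\omega(g,x)-\omega(g,x')=\sum_{h\in T}\sigma_h\big(\log D(x_h)-\log D(x_h')\big)$$
is a period of $\bar F(gb,\cdot)$ (places outside $S$ carry the symbol $0$ and contribute nothing). By Fact 2 the periods form a closed subgroup, so they contain the support of the law of this random variable.

We compute part of that support. The summands are independent. Each is plus or minus a difference of two independent copies of one random variable, so $0$ lies in its support and its law is symmetric. Fix $h_0\in T$. Letting the other summands be close to $0$, we see that the support of the sum contains that of $\log D(y)-\log D(y')$, with $y,y'$ independent of law $\rho_{1_W(h_0)}$. Since $D(y')=1$ with positive probability, this contains the essential range of $\log D$ (the same for $\rho_0$ and $\rho_1$, as $\rho_0\sim\rho_1$). So $\bar F(gb,\cdot)$ is $\Gamma$-invariant. As $\omega(g,x)\in\Gamma$,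 (9) gives $\bar F(b,\cdot)=\bar F(gb,\cdot)$ a.e., and $\bar F(b,\cdot)$ is $\Gamma$-invariant too.

**Step 2: from $B_\infty$ to all of $B$.** By Lemma 1 and ergodicity of $\Omega$, $G\cdot\Omega_\infty$ is conull. So for a.e. $(x,z)$, with $b=(S(x),z)$, there is a first $g=g(b)$ in a fixed enumeration of $G$ with $gb\in B_\infty$. By invariance of $F$, Lemma 4 and Step 1,
$$F(x,z,s)=F(gx,gz,s+\omega(g,x))=\bar F(gb,s+\omega(g,x))=\bar F(gb,s),$$
the last equality because $\omega(g,x)\in\Gamma$. The right side depends only on $(b,s)$; call it $\Phi(b,s)$. So $F(x,z,s)=\Phi(b,s)$ a.e., and $\Phi(b,\cdot)$ is $\Gamma$-invariant for a.e. $b$.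

**Step 3: ergodicity of $B$.** For every $g\in G$, invariance of $F$ gives $\Phi(b,s)=\Phi(gb,s+\omega(g,x))=\Phi(gb,s)$ a.e. So for a.e. $s$ the function $\Phi(\cdot,s)$ is $G$-invariant on the ergodic space $B$, hence a constant $\varphi(s)$. Therefore $F(x,z,s)=\varphi(s)$ a.e., with $\varphi$ $\Gamma$-invariant. This proves Theorem 1, and with it Corollary 1 and Theorem A. $\blacksquare$

## 11. General pairs of marginals and three-point bases

The separate symbol $0$ is a convenience. What matters is that the two marginals differ only on a set of small mass.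

**Theorem 2.** Let $G$ be nonamenable with more than one end, and $W,\theta,p_0$ as in Section 6. Let $\nu_0\sim\nu_1$ be probability measures on a standard Borel space $X_0$, $D=d\nu_1/d\nu_0$, with $0<\nu_0(D\neq1)<p_0$. Put $\mu_h=\nu_1$ on $W$ and $\mu_h=\nu_0$ off $W$. Then $G\curvearrowright(X,\mu)=\prod_h(X_0,\mu_h)$ is nonsingular, essentially free and nonatomic. For every ergodic pmp action $G\curvearrowright(Z,\zeta)$ the diagonal action on $X\times Z$ is ergodic, with associated flow the translation flow on $\mathbb R/\Gamma$, where $\Gamma$ is the closed subgroup generated by the essential range of $\log D$.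

In particular every $\lambda\in(0,1]$ is realized with $X_0=\{0,1,2\}$: for $0<q<p_0$ take
$$\lambda<1:\ \nu_0=\Big(1-q,\tfrac q{1+\lambda},\tfrac{q\lambda}{1+\lambda}\Big),\ \nu_1=\Big(1-q,\tfrac{q\lambda}{1+\lambda},\tfrac q{1+\lambda}\Big);\qquad\lambda=1:\ \nu_0=\big(1-q,\tfrac{4q}5,\tfrac q5\big),\ \nu_1=\big(1-q,\tfrac{2q}5,\tfrac{3q}5\big).$$
Here $D=(1,\lambda,\lambda^{-1})$ and $D=(1,\frac12,3)$, respectively, and $\nu_0(D\ne1)=q$.

*Proof.* **Step 1: split off a neutral symbol.** Let $E=\{D=1\}$. The measures $\nu_0,\nu_1$ agree on $E$, so $q:=\nu_0(E^c)=\nu_1(E^c)\in(0,p_0)$. Let $\kappa=\nu_0|_E/(1-q)$, choose $p\in(q,p_0]$, and put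
$$Y=X_0,\qquad\rho_i=p^{-1}\big(\nu_i-(1-p)\kappa\big).$$
On $E$ we get $\rho_i|_E=p^{-1}\big((1-q)-(1-p)\big)\kappa=\frac{p-q}p\kappa\ge0$, and on $E^c$ we get $\rho_i=p^{-1}\nu_i$. So $\rho_0,\rho_1$ are probability measures, equivalent to $\nu_0$; $d\rho_1/d\rho_0=D$; $\rho_0(D=1)=\frac{p-q}p>0$; and $\rho_0\ne\rho_1$ because $q>0$. The group $\Gamma$ is the same for $\rho_0$ and $\nu_0$. Also $p\rho_i+(1-p)\kappa=\nu_i$.

**Step 2: realize $X$ as a factor.** Let $\tilde X=\prod_h\big(\{0\}\sqcup Y,\ (1-p)\delta_0+p\rho_{1_W(h)}\big)$, with cocycle $\tilde\omega$, as in Theorem 1. Define $\Psi:\tilde X\times E^G\to X$ by $\Psi(x,w)_h=x_h$ if $x_h\in Y$ and $\Psi(x,w)_h=w_h$ if $x_h=0$, where $E^G$ carries $\kappa^G$. It is $G$-equivariant, and it is measure preserving by the last identity of Step 1. The action on $X$ is nonsingular by Section 5, and its cocycle is given by (3). Since $D=1$ on $E$, replacing the symbol $0$ by an element of $E$ changes nothing in (3): $\omega(g,\Psi(x,w))=\tilde\omega(g,x)$.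

**Step 3: lift invariant functions.** The action on $(E,\kappa)^G\times Z$ is ergodic pmp by Fact 1. If $F$ on $X\times Z\times\mathbb R$ is invariant, then $F(\Psi(x,w),z,s)$ is an invariant function for $\tilde X$ and this pmp action, so by Theorem 1 it equals $\varphi(s)$ with $\varphi$ $\Gamma$-invariant. As $\Psi$ is measure preserving, $F(x,z,s)=\varphi(s)$ a.e. Conversely such functions are invariant, since $\omega\in\Gamma$. This gives ergodicity and the flow as in Theorem 1.

**Step 4: freeness and nonatomicity.** The map $x\mapsto\{h:x_h\notin E\}$ is equivariant, and its image is a Bernoulli random set of density $q\in(0,1)$. The example in Section 1 gives both properties for this factor, hence for $X$. $\square$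

## 12. One-ended groups and lattice-valued Radon–Nikodym derivatives

**Theorem 3.** Let $G$ be nonamenable with only one end, and let $G\curvearrowright(X,\mu)=\prod_h(X_0,\mu_h)$ be a nonsingular Bernoulli action, ergodic, with $\mu$ nonatomic. Assume there is a set $Q\subset(0,\infty)$, closed and discrete in $(0,\infty)$ (for example $Q=\lambda^{\mathbb Z}$), with $D_h:=d\mu_h/d\mu_e\in Q$ a.e. for all $h$. Then $\mu\sim\nu^G$ for a probability measure $\nu$ on $X_0$. In particular the action is of type $\mathrm{II}_1$, never of type $\mathrm{III}$.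

*Proof.* Write $(g\psi)(h)=\psi(g^{-1}h)$ for functions $\psi$ on $G$. The idea: for a fixed point $y\in X_0$, the level sets of $h\mapsto D_h(y)$ are almost invariant sets, and one-endedness makes this function converge at infinity.

**Step 1: a Poincaré inequality.** Choose $\theta$ with $r_0=\|\lambda_G(\theta)\|<1$, let $K$ be its support and $c=(1-r_0)^{-1}$. For $\psi\in\ell^2(G)$,
$$(1-r_0)\|\psi\|_2\le\|\psi-\lambda_G(\theta)\psi\|_2\le\sum_g\theta(g)\|\psi-g\psi\|_2\le\Big(\sum_{g\in K}\|\psi-g\psi\|_2^2\Big)^{1/2},$$
so
$$\|\psi\|_2^2\le c^2\sum_{g\in K}\|\psi-g\psi\|_2^2. \tag{10}$$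

**Step 2: one function on $G$ for each $y$.** Since $2H^2(\mu_h,\mu_{g^{-1}h})=\|\sqrt{D_h}-\sqrt{D_{g^{-1}h}}\|^2_{L^2(\mu_e)}$, (1) gives
$$\sum_h\|\sqrt{D_h}-\sqrt{D_{g^{-1}h}}\|^2_{L^2(\mu_e)}<\infty\quad\text{for all }g.$$
So for $\mu_e$-a.e. $y$ the function $f(h)=\sqrt{D_h(y)}$ takes values in $\sqrt Q$ and satisfies $f-gf\in\ell^2(G)$ for all $g$; and $f(e)=1$. Fix such a $y$.

**Step 3: $f$ has a limit.** For $r\in(0,\infty)\setminus\sqrt Q$ let $A_r=\{f>r\}$ and $d_r=\mathrm{dist}(r,\sqrt Q)$. Since $\sqrt Q$ is closed in $(0,\infty)$, $d_r>0$. If $h\in A_r\triangle gA_r$, then one of $f(h),f(g^{-1}h)$ is at least $r+d_r$ and the other at most $r-d_r$, so $|f(h)-f(g^{-1}h)|\ge2d_r$. As $f-gf\in\ell^2(G)$, this happens for only finitely many $h$. So $A_r$ is almost invariant, and since $G$ has one end, $A_r$ is finite or cofinite. Let $L=\sup\{r\in(0,\infty)\setminus\sqrt Q:A_r\text{ cofinite}\}\in[0,\infty]$, with $\sup\emptyset=0$. The admissible $r$ are dense in $(0,\infty)$ and $A_r$ decreases in $r$. For admissible $r<L$, $f>r$ off a finite set; for admissible $r>L$, $f\le r$ off a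 finite set. So $f(h)\to L$ as $h\to\infty$.

**Step 4: $L<\infty$.** Suppose $L=\infty$. For integers $m\ge1$ let $\psi_m=\min(f,m)-m$. It is finitely supported because $f\to\infty$. As $t\mapsto\min(t,m)$ is $1$-Lipschitz, $\|\psi_m-g\psi_m\|_2\le\|f-gf\|_2$, so by (10) $\|\psi_m\|_2$ is bounded in $m$. But $|\psi_m(e)|=m-1$. This is a contradiction.

**Step 5: a quantitative bound.** For $\eta>0$ let $\tau_\eta(t)=\mathrm{sgn}(t)(|t|-\eta)^+$, which is $1$-Lipschitz. As $f\to L$, $\tau_\eta(f-L)$ is finitely supported, and (10) gives $\|\tau_\eta(f-L)\|_2^2\le c^2\sum_{g\in K}\|f-gf\|_2^2$. By monotone convergence as $\eta\to0$,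
$$\|f-L\|_2^2\le c^2\sum_{g\in K}\|f-gf\|_2^2 .$$
The function $y\mapsto L(y)$ is measurable, as a limit of $\sqrt{D_h(y)}$ along an enumeration of $G$. Integrating over $y$,
$$\sum_h\|\sqrt{D_h}-L\|^2_{L^2(\mu_e)}\le c^2\sum_{g\in K}\sum_h\|\sqrt{D_h}-\sqrt{D_{g^{-1}h}}\|^2_{L^2(\mu_e)}<\infty .$$

**Step 6: the invariant measure.** So $\sqrt{D_h}\to L$ in $L^2(\mu_e)$ as $h\to\infty$. Since $\|\sqrt{D_h}\|_2=1$, also $\|L\|_2=1$, and $\nu:=L^2\mu_e$ is a probability measure with $\nu\ll\mu_e\sim\mu_h$ and $\sum_hH^2(\mu_h,\nu)<\infty$. By Kakutani's theorem, $\nu^G\ll\mu$. Let $A=\{d\nu^G/d\mu>0\}$, a non-null set with $\mu|_A\sim\nu^G$. For $g\in G$, nonsingularity of $\mu$ and invariance of $\nu^G$ give $\mu|_{gA}\sim g\cdot(\mu|_A)\sim g\cdot\nu^G=\nu^G\sim\mu|_A$, so $\mu(A\triangle gA)=0$. By ergodicity $A$ is conull, that is, $\mu\sim\nu^G$, a $G$-invariant nonatomic probability measure. Since $\nu^G$ is nonatomic, $\nu$ is not a point mass, and the action is essentially free by Section 1. By the example in Section 2 it is of type $\mathrm{II}_1$ and its associated flow is not that of any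 type $\mathrm{III}_\lambda$; having an equivalent invariant probability measure, it is not of type $\mathrm{III}$. $\square$

**Corollary 2.** For a nonamenable countable group $G$ the following are equivalent:

1. $G$ has more than one end;
2. for *some* $\lambda\in(0,1)$, $G$ admits an ergodic nonatomic nonsingular Bernoulli action of type $\mathrm{III}_\lambda$ with $d\mu_g/d\mu_h\in\lambda^{\mathbb Z}$ for all $g,h$;
3. for *every* $\lambda\in(0,1)$, $G$ admits such an action, which moreover is essentially free, has a three-point base and only two distinct marginals, and stays ergodic of type $\mathrm{III}_\lambda$ after taking the product with any ergodic pmp action of $G$.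

*Proof.* (1) implies (3) by Theorem 2 with the three-point base: there $d\mu_g/d\mu_h$ is $1$, $D$ or $D^{-1}$, with $D=(1,\lambda,\lambda^{-1})$, so its values lie in $\lambda^{\mathbb Z}$, and $\Gamma=(\log\lambda)\mathbb Z$. That (3) implies (2) is trivial. For (2) implies (1), suppose $G$ had only one end. The set $Q=\lambda^{\mathbb Z}$ is closed and discrete in $(0,\infty)$, so by Theorem 3 the action would be of type $\mathrm{II}_1$, not $\mathrm{III}_\lambda$. $\square$

The implication from (2) to (1) is not claimed without the lattice assumption on the Radon–Nikodym derivatives: Step 3 of Theorem 3 used the gaps $d_r>0$ in the values of $f$ to see that $A_r$ is almost invariant.
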